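\title{Counting $\lambda$-ring structures on $\mathbb{Z}[x_1,\dots,x_n]$}

\begin{abstract}
We show that for every $n\ge 2$ the polynomial ring $\mathbb{Z}[x_1,\dots,x_n]$ carries exactly $\aleph_0$ $\lambda$-ring structures up to isomorphism, and that each structure is determined by finitely many of its Adams operations. The upper bound comes from the action of the Adams operations on jets at an $\ell$-adically attracting periodic point of one of them. It extends to all finitely generated, reduced, torsion-free rings. The rings $\mathbb{Z}[\varepsilon]/(\varepsilon^2)$ and $\mathbb{Z}[x_1,x_2,\dots]$, which fall outside this class, carry $2^{\aleph_0}$ structures.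
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Rings are commutative with unit, and homomorphisms preserve the unit. A \emph{$\lambda$-ring} is a ring $R$ with operations $\lambda^i\colon R\to R$, $i\ge 0$, that obey the rules of exterior powers:
\[
\lambda^0(r)=1,\quad \lambda^1(r)=r,\quad \lambda^k(1)=0\ \ (k\ge2),\quad \lambda^k(r+s)=\sum_{i+j=k}\lambda^i(r)\lambda^j(s),
\]
\[
\lambda^k(rs)=P_k\bigl(\lambda^1r,\dots,\lambda^kr;\lambda^1s,\dots,\lambda^ks\bigr),\qquad \lambda^k(\lambda^m r)=P_{k,m}\bigl(\lambda^1r,\dots,\lambda^{km}r\bigr).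
\]
Here $P_k$ and $P_{k,m}$ are the integral polynomials that express the coefficients of $t^k$ in
\[
\prod_{i,j\le k}(1+u_iv_jt)\qquad\text{and}\qquad \prod_{i_1<\dots<i_m\le km}(1+u_{i_1}\cdots u_{i_m}t)
\]
in terms of the elementary symmetric polynomials $e_i(u)$ and $e_j(v)$. The axioms say that every $r$ behaves like a formal sum $u_1+\dots+u_m$ with $\lambda^k(r)=e_k(u)$. Two $\lambda$-structures $(\lambda^i)$ and $(\lambda'^i)$ on the same ring $R$ are \emph{isomorphic} if there is a ring automorphism $\varphi$ of $R$ with $\varphi\lambda^i=\lambda'^i\varphi$ for all $i$.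

The operations $\lambda^i$ are not additive, and it is easier to work with the analogues of the power sums. The \emph{Adams operations} $\psi^k$, $k\ge1$, are defined recursively by Newton's formulas
\begin{equation}\label{eq:newton}
\psi^k-\lambda^1\psi^{k-1}+\dots+(-1)^{k-1}\lambda^{k-1}\psi^1+(-1)^kk\lambda^k=0 ,
\end{equation}
where the products are products of values in $R$. In a $\lambda$-ring the $\psi^k$ are ring endomorphisms, $\psi^1=\mathrm{id}$, $\psi^a\psi^b=\psi^{ab}$, and for each prime $p$ the map $\psi^p$ is a \emph{Frobenius lift at $p$}: a ring endomorphism $\psi$ with $\psi(r)\equiv r^p \bmod pR$ for all $r\in R$. This congruence needs to be checked only on ring generators, because $r\mapsto\psi(r)$ and $r\mapsto r^p$ are both ring homomorphisms $R\to R/pR$. For torsion-free rings there is a converse.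

\begin{theorem}[Wilkerson \cite{Wilkerson}]\label{thm:wilkerson}
Let $R$ be a $\mathbb{Z}$-torsion-free ring and let $(\psi^p)_p$ be a family of pairwise commuting Frobenius lifts, one for each prime $p$. Then $R$ has a unique $\lambda$-ring structure whose Adams operations at the primes are the $\psi^p$.
\end{theorem}

Let $R$ be torsion-free and $\varphi$ an automorphism of $R$. If $\varphi$ intertwines the $\lambda^i$ of two structures, it intertwines the $\psi^k$, by induction from \eqref{eq:newton}. If it intertwines the $\psi^p$, it intertwines their products $\psi^k$, and then the $\lambda^k$ by induction, since \eqref{eq:newton} determines $k\lambda^k$ and $k$ can be canceled. So on a torsion-free ring a $\lambda$-structure is the same thing as a family $\Psi=(\psi^p)_p$ of pairwise commuting Frobenius lifts, and an isomorphism is a simultaneous conjugation. We use this dictionary throughout and call $\Psi$ a \emph{structure}. For $R=\mathbb{Z}[x_1,\dots,x_n]$ a structure is a family of commuting polynomial self-maps of affine $n$-space, the $p$-th of which reduces modulo $p$ to $(x_1^p,\dots,x_n^p)$.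

The ring $\mathbb{Z}$ has one structure, since the identity is its only endomorphism. Clauwens showed, using the theory of commuting polynomials, that $\mathbb{Z}[x]$ has only two structures up to isomorphism. The analogous question for more than one indeterminate is recorded as open in \cite{Source}.

\medskip
\noindent\textbf{Problem.} For each $n>1$, determine the cardinality of the set of isomorphism classes of $\lambda$-ring structures on $\mathbb{Z}[x_1,\dots,x_n]$.
\medskip

Two guesses present themselves. The counts $1$ and $2$ for $n=0$ and $n=1$ suggest a finite number, and tensor products of the two structures on $\mathbb{Z}[x]$ give at most $n+1$ classes. On the other hand, a structure consists of infinitely many choices from the countable set $\operatorname{End}(R)$, one for each prime. This gives the trivial upper bound $2^{\aleph_0}$, which would be reached if the choices at different primes were independent enough. Neither guess is correct.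

\begin{theorem}\label{thm:main}
For $n\ge2$ the ring $\mathbb{Z}[x_1,\dots,x_n]$ has exactly $\aleph_0$ $\lambda$-ring structures up to isomorphism. Moreover, each structure $\Psi$ is determined by finitely many of its Adams operations: there is $N=N(\Psi)$ such that any $\lambda$-structure with the same $\psi^p$ for all primes $p\le N$ equals $\Psi$.
\end{theorem}

Two complements, not needed for Theorem~\ref{thm:main}, show what the upper bound depends on.

\begin{theorem}\label{thm:reduced}
Let $R$ be a finitely generated commutative ring that is reduced and $\mathbb{Z}$-torsion-free, and let $T$ be a set of primes. Then $R$ has at most countably many families $(\psi^p)_{p\in T}$ of pairwise commuting ring endomorphisms with $\psi^p(r)\equiv r^p\bmod pR$, and each family is determined, among all such families, by finitely many of its members. In particular $R$ has at most countably many $\lambda$-structures.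
\end{theorem}

\begin{theorem}\label{thm:continuum}
\textup{(i)} The ring $\mathbb{Z}[\varepsilon]/(\varepsilon^2)$ has exactly $2^{\aleph_0}$ $\lambda$-structures up to isomorphism. \textup{(ii)} So does the polynomial ring $\mathbb{Z}[x_1,x_2,\dots]$ in countably many indeterminates.
\end{theorem}

The lower bound in Theorem~\ref{thm:main} is an explicit family (Section~\ref{sec:lower}). The upper bound rests on one fact about a single prime: two commuting Frobenius lifts at the same prime are equal. To show that two structures that agree at small primes agree at a large prime $q$, it therefore suffices to show that their operators at $q$ commute. We test commutation on a finite-dimensional algebra of jets at a periodic point of $\psi^2$. Section~\ref{sec:model} carries this out by hand for $\psi^2(x)=x^2$. Sections~\ref{sec:fixed} and~\ref{sec:criterion} turn the computation into a general criterion, whose hypotheses are verified for polynomial rings in Section~\ref{sec:attracting} and for reduced rings in Section~\ref{sec:reduced}. Section~\ref{sec:continuum} proves Theorem~\ref{thm:continuum}.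

\section{Infinitely many structures in two variables}\label{sec:lower}

The \emph{power structure} on $\mathbb{Z}[u_1,\dots,u_m]$ is $\psi^p(u_i)=u_i^p$. New structures on polynomial rings arise from it by passing to invariants.

\begin{example}\label{ex:symmetric}
Let $\Lambda_m=\mathbb{Z}[e_1,\dots,e_m]$ be the ring of symmetric polynomials in $u_1,\dots,u_m$; it is a polynomial ring in $e_1,\dots,e_m$. The power maps $\psi^p$ preserve $\Lambda_m$ and commute. For $f\in\Lambda_m$ the polynomial $\psi^p(f)-f^p$ is symmetric and divisible by $p$ in $\mathbb{Z}[u_1,\dots,u_m]$. The quotient is again symmetric, so $\psi^p(f)\equiv f^p\bmod p\Lambda_m$. Thus $(\psi^p)_p$ is a structure on $\Lambda_m$.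
\end{example}

For $m\ge1$ define $D_m(y,a)\in\mathbb{Z}[y,a]$ by $D_m(u+v,uv)=u^m+v^m$. For instance $D_2=y^2-2a$ and $D_3=y^3-3ay$. For primes $p,q$ we have
\begin{equation}\label{eq:dickson}
D_p(y,a)\equiv y^p \bmod p,\qquad D_q\bigl(D_p(y,a),a^p\bigr)=D_{pq}(y,a).
\end{equation}
The congruence is Example~\ref{ex:symmetric} for $f=e_1\in\Lambda_2$. The identity holds because under the injection $y\mapsto u+v$, $a\mapsto uv$ the left side becomes $D_q(u^p+v^p,u^pv^p)=u^{pq}+v^{pq}$.

By \eqref{eq:dickson}, the rule $y\mapsto D_p(y,a)$ can be combined with any $a$ that satisfies $\psi^p(a)=a^p$ exactly. In one variable we can take $a=0$, which gives the power structure, or $a=1$. A second variable $x$ with $\psi^p(x)=x^p$ makes all $a=x^k$ available. Geometrically, the power maps preserve the surface $uv=x^k$ and commute with the involution $u\leftrightarrow v$, and a point of the surface up to the involution is recorded by the pair $(x,u+v)$.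

Let $n\ge2$ and write $x=x_1$, $y=x_2$. For $k\ge2$ define endomorphisms of $R=\mathbb{Z}[x_1,\dots,x_n]$ by
\[
\psi_k^p(x)=x^p,\qquad \psi_k^p(y)=D_p(y,x^k),\qquad \psi_k^p(x_i)=x_i^p\quad(i\ge3).
\]
They are Frobenius lifts by the congruence in \eqref{eq:dickson}. They commute, since $\psi_k^p\psi_k^q$ raises $x$ and the $x_i$ ($i\ge3$) to the power $pq$ and
\[
\psi^p_k\psi^q_k(y)=D_q\bigl(D_p(y,x^k),x^{kp}\bigr)=D_{pq}(y,x^k),
\]
and these expressions are symmetric in $p$ and $q$. So $\Psi_k=(\psi^p_k)_p$ is a structure on $R$.

Distinct families may well be conjugate, so we need an invariant of conjugation. The critical locus of an Adams operation provides one. For an endomorphism $\alpha$ of $R$ let $\operatorname{Jac}(\alpha)=(\partial\alpha(x_i)/\partial x_j)_{i,j}$. The chain rule reads $\operatorname{Jac}(\alpha\beta)=\alpha(\operatorname{Jac}\beta)\operatorname{Jac}(\alpha)$.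

\begin{lemma}\label{lem:jac}
Let $\varphi$ be an automorphism and $\psi,\psi'$ endomorphisms of $\mathbb{Z}[x_1,\dots,x_n]$, $n\ge1$, with $\varphi\psi=\psi'\varphi$. Then $\varphi(\det\operatorname{Jac}\psi)=\det\operatorname{Jac}\psi'$.
\end{lemma}

\begin{proof}
The chain rule for $\varphi\varphi^{-1}=\mathrm{id}$ shows that $\det\operatorname{Jac}\varphi$ is a unit, hence equal to a sign $c=\pm1$. The chain rule for $\varphi\psi=\psi'\varphi$ gives $\varphi(\det\operatorname{Jac}\psi)\cdot c=\psi'(c)\cdot\det\operatorname{Jac}\psi'$, and $\psi'(c)=c$.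
\end{proof}

For $n=1$ the structures $y\mapsto y^p$ and $y\mapsto D_p(y,1)$ have $\det\operatorname{Jac}\psi^3=3y^2$ and $3(y^2-1)$. Only the first is $3$ times a square, so the two structures are not isomorphic, and they represent the two classes in Clauwens' theorem.

\begin{proposition}\label{prop:lower}
For $n\ge2$ the structures $\Psi_k$, $k\ge2$, are pairwise non-isomorphic.
\end{proposition}

\begin{proof}
Since $\psi_k^3(y)=y^3-3x^ky$, the matrix $\operatorname{Jac}(\psi^3_k)$ is lower triangular with diagonal entries $3x^2$, $3(y^2-x^k)$, $3x_3^2,\dots,3x_n^2$. Hence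
\[
\det\operatorname{Jac}(\psi_k^3)=3^n\,x^2\,f_k\prod_{i\ge3}x_i^2,\qquad f_k=y^2-x^k .
\]
We work in the unique factorization domain $R_{\mathbb{Q}}=\mathbb{Q}[x_1,\dots,x_n]$. The polynomial $f_k$ is monic in $y$ with discriminant $4x^k\ne0$, so it is squarefree. It is not divisible by $x$ or by any $x_i$ with $i\ge3$. So $f_k$ is, up to a scalar, the product of the irreducible factors of multiplicity exactly one in $\det\operatorname{Jac}(\psi^3_k)$.

Let $\varphi$ be an isomorphism from $\Psi_k$ to $\Psi_{k'}$, extended to $R_{\mathbb{Q}}$. By Lemma~\ref{lem:jac} it takes $f_k$ to $cf_{k'}$ with $c\in\mathbb{Q}^\times$. It remains to read off $k$ from the singularity of the hypersurface $f_k=0$. Put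
\[
I_k=(f_k,\partial_1f_k,\dots,\partial_nf_k)=(y^2-x^k,\ kx^{k-1},\ 2y)=(y,\,x^{k-1}).
\]
By the chain rule $\partial_j\varphi(f_k)=\sum_l\varphi(\partial_lf_k)\,\partial_j\varphi(x_l)$, and $\operatorname{Jac}\varphi$ is invertible over $R$. So the $\partial_j\varphi(f_k)$ and the $\varphi(\partial_lf_k)$ generate the same ideal, and $\varphi(I_k)=I_{k'}$. The quotient $R_{\mathbb{Q}}/I_k=\bigl(\mathbb{Q}[x]/(x^{k-1})\bigr)[x_3,\dots,x_n]$ has nilradical $(x)$, and the least $e\ge1$ with $(x)^e=0$ is $k-1$. Hence $k=k'$.
\end{proof}

\section{Frobenius lifts at one prime, and a model case}\label{sec:model}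

A polynomial ring has many Frobenius lifts at $p$: any $x_i\mapsto x_i^p+ps_i$ is one. The next lemma says that no two of them commute.

\begin{lemma}\label{lem:oneprime}
Let $p$ be a prime and $A$ a $p$-torsion-free ring with $\bigcap_mp^mA=0$ and $A/pA$ reduced.
\begin{enumerate}
\item[(a)] Every Frobenius lift at $p$ on $A$ is injective.
\item[(b)] Two commuting Frobenius lifts $G,G'$ at $p$ on $A$ are equal.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $G(r)=0$ with $r\neq0$. Write $r=p^ms$ with $s\notin pA$. Then $p^mG(s)=0$, so $G(s)=0$, so $s^p\in pA$. As $A/pA$ is reduced, $s\in pA$, a contradiction.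

(b) Let $D=G'-G$, an additive map with $D(A)\subset pA$. From $GG'=G'G$ we get $GD=DG$. Suppose $D\ne0$. There is a largest $m\ge1$ with $D(A)\subset p^mA$; write $D(r)=p^mE(r)$. We compare the two sides of $GD=DG$ modulo $p^{m+1}A$. On one side,
\[
G(Dr)=p^mG(Er)\equiv p^m(Er)^p \bmod p^{m+1}A .
\]
On the other side, write $G(r)=r^p+ps$. Then $D(Gr)=D(r^p)+pD(s)$ with $pD(s)\in p^{m+1}A$, and
\[
D(r^p)=(Gr+Dr)^p-(Gr)^p=\sum_{i=1}^{p}\binom pi(Gr)^{p-i}(Dr)^i\in p^{m+1}A ,
\]
because $p$ divides $\binom pi$ for $1\le i<p$, and $mp\ge m+1$ for the term $i=p$. Hence $p^m(Er)^p\in p^{m+1}A$, so $(Er)^p\in pA$, so $Er\in pA$. This holds for all $r$ and contradicts the choice of $m$.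
\end{proof}

The ring $\mathbb{Z}[x_1,\dots,x_n]$ satisfies the hypotheses for every $p$. Both parts fail for $\mathbb{Z}[\varepsilon]/(\varepsilon^2)$, which is not reduced modulo $p$: the maps $\varepsilon\mapsto0$ and $\varepsilon\mapsto p\varepsilon$ are commuting Frobenius lifts.

Here is the method in the smallest case. Let $\Psi$ be a structure on $\mathbb{Z}[x]$ with $\psi^2(x)=x^2$. We show that $\psi^q(x)=x^q$ for every prime $q$. An endomorphism $g$ is given by the polynomial $G=g(x)$, and it commutes with $\psi^2$ if and only if $G(x^2)=G(x)^2$. Let $\mathcal{M}$ be the monoid, under composition, of the polynomials $G$ with $G(x^2)=G(x)^2$ and $G(1)=1$.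

\emph{Frobenius lifts that commute with $\psi^2$ fix the point $1$.} If $G(x^2)=G(x)^2$ then $G(1)\in\{0,1\}$. If moreover $G\equiv x^q\bmod q$ then $G(1)\equiv1\bmod q$. So $G(1)=1$ and $G\in\mathcal{M}$.

\emph{An element of $\mathcal{M}$ is determined by its derivative at $1$.} Let $G\neq H$ in $\mathcal{M}$ and put $u=x-1$. Then $G-H=cu^m+\cdots$ with $c\ne0$, $m\ge1$, the dots standing for higher powers of $u$. Squaring sends $u$ to $x^2-1=2u+u^2$. Therefore
\[
(G-H)(x^2)=2^mc\,u^m+\cdots,\qquad G^2-H^2=(G+H)(G-H)=2c\,u^m+\cdots,
\]
and equality of the two sides forces $2^m=2$, that is, $m=1$ and $G'(1)\neq H'(1)$.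

\emph{Conclusion.} For $G,H\in\mathcal{M}$ both $G\circ H$ and $H\circ G$ lie in $\mathcal{M}$ and have derivative $G'(1)H'(1)$ at $1$, so they are equal. In particular $\psi^q$ commutes with the Frobenius lift $x\mapsto x^q$, and Lemma~\ref{lem:oneprime}(b) gives $\psi^q(x)=x^q$.

The computation used that the derivative $2$ of the squaring map at the fixed point is nonzero and $2$-adically small, so that its powers are distinct. In general four things change. A suitable fixed point of $\psi^2$ may not exist, and one has to construct a periodic point (Section~\ref{sec:attracting}). The point is defined over a number field, and the operators $\psi^q$, for large $q$ only, preserve its Galois orbit rather than fix it (Lemma~\ref{lem:orbit}). First derivatives must be replaced by jets of a bounded order (Lemma~\ref{lem:jets}). Finally, $\mathcal{M}$ need not be commutative: the endomorphisms $(x_1,x_2)\mapsto(x_2,x_1)$ and $(x_1,x_2)\mapsto(x_1x_2,x_2)$ commute with squaring and fix $(1,1)$, but do not commute with each other. This is where agreement at further primes enters, through a descending chain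 of centralizers.

\section{Fixed points and their multipliers}\label{sec:fixed}

Let $R$ be a ring. We regard a homomorphism $Q\colon R\to B$ as a point of $R$ with values in $B$. An endomorphism $\alpha$ of $R$ moves $Q$ to the point $Q\alpha$. For $R=\mathbb{Z}[x_1,\dots,x_n]$ the point $Q$ is the tuple $(Q(x_i))_i\in B^n$, and $Q\mapsto Q\alpha$ is the polynomial map with components $\alpha(x_i)$.

Let $\Omega_R$ be the module of K\"ahler differentials of $R$ over $\mathbb{Z}$. The \emph{cotangent module} at $Q$ is $\Omega_R\otimes_QB$, the tensor product over $R$ with $B$ an $R$-algebra through $Q$. We use the following standard facts.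

\begin{enumerate}
\item[(D1)] A \emph{derivation over $Q$} into a $B$-module $M$ is an additive map $D\colon R\to M$ with $D(rs)=Q(r)D(s)+Q(s)D(r)$. Such $D$ correspond bijectively to $B$-linear maps $\xi\colon\Omega_R\otimes_QB\to M$, by $\xi(dr\otimes1)=D(r)$.
\item[(D2)] An endomorphism $\alpha$ of $R$ induces a $B$-linear map $\alpha^*\colon\Omega_R\otimes_{Q\alpha}B\to\Omega_R\otimes_QB$ with $dr\otimes c\mapsto d\alpha(r)\otimes c$; it corresponds under (D1) to the derivation $r\mapsto d\alpha(r)\otimes 1$ over $Q\alpha$. We have $(\alpha\beta)^*=\alpha^*\beta^*$, and $\alpha^*$ is compatible with extension of scalars $B\to B'$.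
\item[(D3)] If $r_1,\dots,r_n$ generate $R$, then $dr_1,\dots,dr_n$ generate $\Omega_R$. For a polynomial ring the $dx_i$ form a basis, and $\alpha^*$ has matrix $Q(\operatorname{Jac}\alpha)$. For a localization $A$ of $R$, $\Omega_A=\Omega_R\otimes_RA$.
\item[(D4)] Let $B$ be a field, $R_B=R\otimes_{\mathbb{Z}}B$, and let $\mathfrak{m}_Q$ be the kernel of the $B$-linear extension $R_B\to B$ of $Q$. Then $R_B=B\oplus\mathfrak{m}_Q$ and $\mathfrak{m}_Q/\mathfrak{m}_Q^2\cong\Omega_R\otimes_QB$, with $r-Q(r)$ corresponding to $dr\otimes1$. The $B$-linear extension $\alpha_B$ maps $\mathfrak{m}_{Q\alpha}$ into $\mathfrak{m}_Q$ and induces $\alpha^*$.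
\item[(D5)] If $L$ is a field of characteristic $0$ and $(t_i)$ is any transcendence basis of $L$ over $\mathbb{Q}$, then $(dt_i)$ is a basis of the $L$-vector space $\Omega_L$. In particular, if $L$ is transcendental over $\mathbb{Q}$, there is a nonzero derivation $L\to L$.
\end{enumerate}

Let $\Phi$ be an endomorphism of $R$ and $Q\Phi=Q$. Then $\Phi^*$ is an endomorphism of $\Omega_R\otimes_QB$. If $R$ is finitely generated and $B$ is a field, this space is finite-dimensional, and the eigenvalues of $\Phi^*$ in an algebraic closure of $B$ are the \emph{multipliers} of $\Phi$ at $Q$. A derivation $D$ over $Q$ with $D\Phi=D$ corresponds to a linear map $\xi$ with $\xi\circ(1-\Phi^*)=0$. Hence: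
\begin{equation}\label{eq:rigid}
\text{if $1-\Phi^*$ is surjective on $\Omega_R\otimes_QB$, a derivation $D$ over $Q$ with $D\Phi=D$ is zero.}
\end{equation}
In words, a fixed point at which $1$ is not a multiplier cannot move to first order among fixed points. We use this in two forms: such a point has no transcendental parameter, and it is the only fixed point in its residue class.

\begin{lemma}\label{lem:algebraic}
Let $R$ be finitely generated, $B$ a field of characteristic $0$, and $P\colon R\to B$ a point with $P\Phi=P$ at which $1$ is not a multiplier of $\Phi$. Then the subfield $L'$ of $B$ generated by $P(R)$ is a number field.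
\end{lemma}

\begin{proof}
Let $D\colon L'\to L'\subset B$ be a derivation. Then $DP\colon R\to B$ is a derivation over $P$, and $DP\Phi=DP$. By \eqref{eq:rigid} $D$ vanishes on $P(R)$, hence on its field of fractions $L'$. By (D5) $L'$ is algebraic over $\mathbb{Q}$. It is finitely generated, so it is a number field.
\end{proof}

\begin{lemma}\label{lem:congruent}
Let $\mathcal{O}$ be a discrete valuation ring with uniformizer $\pi$ and residue field $\kappa$. Let $Q_1,Q_2\colon R\to\mathcal{O}$ be points with $Q_1\Phi=Q_1$, $Q_2\Phi=Q_2$ and the same reduction $\bar Q\colon R\to\kappa$. If $1-\Phi^*$ is surjective on $\Omega_R\otimes_{\bar Q}\kappa$, then $Q_1=Q_2$.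
\end{lemma}

\begin{proof}
Suppose $Q_1\ne Q_2$, and let $m\ge1$ be maximal with $Q_1\equiv Q_2\bmod\pi^m$. Define $D\colon R\to\kappa$ by $D(r)=\pi^{-m}(Q_2-Q_1)(r)\bmod\pi$. It is additive, nonzero by the choice of $m$, and $D\Phi=D$. The identity
\[
(Q_2-Q_1)(rs)=Q_2(r)\,(Q_2-Q_1)(s)+(Q_2-Q_1)(r)\,Q_1(s)
\]
shows that $D$ is a derivation over $\bar Q$. This contradicts \eqref{eq:rigid}.
\end{proof}

\section{A criterion for finite determinacy}\label{sec:criterion}

Let $R$ be a ring and $T$ a set of primes. A \emph{$T$-family} is a family $\Psi=(\psi^p)_{p\in T}$ of pairwise commuting endomorphisms of $R$ such that $\psi^p$ is a Frobenius lift at $p$. It is \emph{finitely determined} if there is $N$ such that every $T$-family $\Psi'$ with $\psi'^p=\psi^p$ for all $p\in T$, $p\le N$, equals $\Psi$.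

\begin{lemma}\label{lem:count}
If $R$ is finitely generated and every $T$-family on $R$ is finitely determined, then $R$ has at most countably many $T$-families.
\end{lemma}

\begin{proof}
Choose $N(\Psi)$ for each $\Psi$. The map $\Psi\mapsto\bigl(N(\Psi),(\psi^p)_{p\in T,\,p\le N(\Psi)}\bigr)$ is injective. Its target is countable, because $R$ is countable and an endomorphism is determined by the images of finitely many generators.
\end{proof}

For a prime $\ell$ let $C=\overline{\mathbb{Q}}_\ell$ be an algebraic closure of $\mathbb{Q}_\ell$, and let $v$ be its valuation with $v(\ell)=1$. For a point $Q\colon R\to C$ the ideal $\mathfrak{m}_Q\subset R_C$ is as in (D4).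

\begin{proposition}\label{prop:criterion}
Let $R$ be a finitely generated ring, $\Psi$ a $T$-family on $R$, and $\ell\in T$. Let $k\ge1$, $\Phi=(\psi^\ell)^k$, and let $P_1,\dots,P_s\colon R\to C$ be points. Assume:
\begin{enumerate}
\item[(H1)] $P_i\Phi=P_i$, and every multiplier $\alpha$ of $\Phi$ at $P_i$ satisfies $\alpha\neq0$ and $v(\alpha)\ge1$;
\item[(H2)] if the image of $r\in R$ in $R_C$ lies in $\mathfrak{m}_{P_i}^m$ for all $i$ and $m$, then $r=0$;
\item[(H3)] for all but finitely many primes $q$, two commuting Frobenius lifts at $q$ on $R$ are equal.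
\end{enumerate}
Then $\Psi$ is finitely determined.
\end{proposition}

Condition (H1) says that the $P_i$ are $\ell$-adically attracting fixed points at which $\Phi$ is unramified, and (H2) says that an element of $R$ is determined by its Taylor expansions at the $P_i$. For the rest of the section we assume (H1) and (H2); (H3) is used only at the very end.

\subsection*{The Galois orbit}
An endomorphism $g$ that commutes with $\Phi$ sends fixed points of $\Phi$ to fixed points of $\Phi$. We need a finite set of fixed points that is preserved by all candidates for $\psi^q$ at once. Modulo a prime above $q$, a Frobenius lift at $q$ acts on points as a Frobenius element of a Galois group does. So the set to consider is the Galois orbit of the $P_i$.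

Since $v(1)=0$, the number $1$ is not a multiplier at $P_i$, and $P_i(R)$ lies in a number field by Lemma~\ref{lem:algebraic}. Let $K\subset C$ be a finite Galois extension of $\mathbb{Q}$ that contains all $P_i(R)$, let $\Gamma=\operatorname{Gal}(K/\mathbb{Q})$, and put
\[
X=\{\tau P_i:\ \tau\in\Gamma,\ 1\le i\le s\}.
\]
This is a finite set of points $R\to K\subset C$, all fixed by $\Phi$ and permuted by $\Gamma$. The map $\mathrm{id}\otimes\tau\colon\Omega_R\otimes_{P_i}K\to\Omega_R\otimes_{\tau P_i}K$ is a $\tau$-semilinear bijection that commutes with $\Phi^*$. So the characteristic polynomial of $\Phi^*$ at $\tau P_i$ is obtained by applying $\tau$ to the one at $P_i$, which does not vanish at $0$ or $1$. Hence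
\begin{equation}\label{eq:orbit}
\text{for every $Q\in X$, neither $0$ nor $1$ is a multiplier of $\Phi$ at $Q$.}
\end{equation}
Let $\mathcal{M}$ be the set of endomorphisms $g$ of $R$ such that $g\Phi=\Phi g$ and $Qg\in X$ for all $Q\in X$. It is a monoid under composition.

\begin{lemma}\label{lem:orbit}
There is $N_0$ such that for every prime $q\ge N_0$, every Frobenius lift $g$ at $q$ on $R$ that commutes with $\Phi$ lies in $\mathcal{M}$.
\end{lemma}

\begin{proof}
Let $\mathcal{O}_K$ be the ring of integers of $K$. As $R$ is finitely generated and $X$ is finite, there is an integer $n_0\ge1$ with $Q(R)\subset\mathcal{O}'=\mathcal{O}_K[1/n_0]$ for all $Q\in X$. For $Q\in X$ the cokernel of $1-\Phi^*$ on $\Omega_R\otimes_Q\mathcal{O}'$ is a finitely generated $\mathcal{O}'$-module. It becomes zero after tensoring with $K=\mathcal{O}'\otimes\mathbb{Q}$, by \eqref{eq:orbit} and right exactness. So one integer $n_1\ge1$ kills these cokernels for all $Q\in X$. (For a polynomial ring this says that the elements $\det(1-Q(\operatorname{Jac}\Phi))$ are units outside finitely many primes.) Put $N_0=n_0n_1+1$.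

Let $q\ge N_0$ be prime, $\mathfrak{q}$ a prime of $K$ above $q$, $\mathcal{O}_{\mathfrak{q}}\supset\mathcal{O}'$ the local ring of $K$ at $\mathfrak{q}$, and $\kappa$ its residue field. For $Q\in X$ with reduction $\bar Q\colon R\to\kappa$, the cokernel of $1-\Phi^*$ on $\Omega_R\otimes_{\bar Q}\kappa$ is a $\kappa$-vector space killed by $n_1$, which is invertible in $\kappa$. So $1-\Phi^*$ is surjective on $\Omega_R\otimes_{\bar Q}\kappa$.

The decomposition group $\{\tau\in\Gamma:\tau\mathfrak{q}=\mathfrak{q}\}$ surjects onto $\operatorname{Gal}(\kappa/\mathbb{F}_q)$. Choose $\phi$ in it that induces $c\mapsto c^q$ on $\kappa$. For $Q\in X$ put $Q_1=\phi Q\in X$ and $Q_2=Qg$. Both map $R$ to $\mathcal{O}_{\mathfrak{q}}$. Both are fixed by $\Phi$, since $Qg\Phi=Q\Phi g=Qg$. For $r\in R$ write $g(r)=r^q+qr'$; then $Q_2(r)\equiv Q(r)^q\equiv Q_1(r)\bmod\mathfrak{q}$. Lemma~\ref{lem:congruent} gives $Qg=\phi Q\in X$.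
\end{proof}

\begin{example}\label{ex:orbit}
Take the power structure on $\mathbb{Z}[x]$, $\ell=2$, $\Phi(x)=x^4$, and $P(x)=\zeta$ a primitive cube root of unity. The multiplier is $4\zeta^3=4$, and $X=\{\zeta,\zeta^2\}$. For $q\equiv1\bmod3$ the map $\psi^q$ fixes both points, and for $q\equiv2\bmod3$ it exchanges them. The prime $q=3$ divides $1-4$, and $\psi^3$ sends $\zeta$ to the fixed point $1\notin X$. So small primes must be excluded in Lemma~\ref{lem:orbit}.
\end{example}

\subsection*{Jets}
Let $\mathfrak{a}=\bigcap_{Q\in X}\mathfrak{m}_Q\subset R_C$. For $g\in\mathcal{M}$ we have $g_C(\mathfrak{a})\subset g_C(\mathfrak{m}_{Qg})\subset\mathfrak{m}_Q$ for each $Q\in X$, so $g_C(\mathfrak{a})\subset\mathfrak{a}$. By \eqref{eq:orbit} the finitely many multipliers of $\Phi$ at the points of $X$ are nonzero, so we can fix an integer $m_0\ge1$ with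
\[
v(\beta)\le m_0\quad\text{for every multiplier $\beta$ of $\Phi$ at every $Q\in X$.}
\]
Let $\mathcal{J}=R_C/\mathfrak{a}^{m_0+1}$, the algebra of jets of order $m_0$ along $X$. It has finite dimension over $C$: the ring $R_C/\mathfrak{a}$ embeds in $C^X$, and each $\mathfrak{a}^i/\mathfrak{a}^{i+1}$ is a finitely generated $R_C/\mathfrak{a}$-module because $R_C$ is Noetherian. Each $g\in\mathcal{M}$ induces a $C$-linear map $\rho(g)\colon\mathcal{J}\to\mathcal{J}$, and $\rho(gh)=\rho(g)\rho(h)$.

\begin{lemma}\label{lem:jets}
The map $\rho\colon\mathcal{M}\to\operatorname{End}_C(\mathcal{J})$ is injective.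
\end{lemma}

\begin{proof}
Let $g,h\in\mathcal{M}$ with $\rho(g)=\rho(h)$. The $C$-linear map $\delta=g_C-h_C$ commutes with $\Phi_C$, kills $1$, and has image in $\mathfrak{a}^{m_0+1}$. Fix $P=P_i$ and put $\mathfrak{m}=\mathfrak{m}_P$. We claim that $\delta(R_C)\subset\mathfrak{m}^m$ for all $m$. Given this for all $i$, (H2) applied to $g(r)-h(r)$ shows that $g=h$.

Suppose the claim fails, and let $m$ be maximal with $\delta(R_C)\subset\mathfrak{m}^m$. Then $m\ge m_0+1$. As in the model case, we look at the leading term of $\delta$. Since $\delta(R_C)\subset\mathfrak{m}$, we have $Pg=Ph$. Call this point $Q$; it lies in $X$, and both $g_C$ and $h_C$ map $\mathfrak{m}_Q$ into $\mathfrak{m}$. As $R_C=C\oplus\mathfrak{m}_Q$ and $\delta(1)=0$, the map $\mathfrak{m}_Q\to\mathfrak{m}^m/\mathfrak{m}^{m+1}$ induced by $\delta$ is nonzero. It kills $\mathfrak{m}_Q^2$, because for $a,b\in\mathfrak{m}_Q$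
\[
\delta(ab)=g_C(a)\,\delta(b)+\delta(a)\,h_C(b)\in\mathfrak{m}^{m+1}.
\]
We obtain a nonzero linear map $D\colon\mathfrak{m}_Q/\mathfrak{m}_Q^2\to\mathfrak{m}^m/\mathfrak{m}^{m+1}$ that commutes with the maps induced by $\Phi_C$.

Let $\beta$ be an eigenvalue of $\Phi_C$ on the image of $D$. The image is a quotient of $\mathfrak{m}_Q/\mathfrak{m}_Q^2$, so $\beta$ is a multiplier at $Q$ by (D4), and $v(\beta)\le m_0$. The image is also a subspace of $\mathfrak{m}^m/\mathfrak{m}^{m+1}$, and multiplication makes this space an equivariant quotient of $(\mathfrak{m}/\mathfrak{m}^2)^{\otimes m}$. In a basis of $\mathfrak{m}/\mathfrak{m}^2$ in which $\Phi^*$ is triangular, the $m$-th tensor power of $\Phi^*$ is triangular too, so its eigenvalues are the products of $m$ multipliers at $P$. By (H1), $v(\beta)\ge m>m_0$, a contradiction.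
\end{proof}

\begin{remark}\label{rem:jets}
Nonzero multipliers are essential: the maps $x\mapsto x^a$ commute with squaring and fix $0$, and for $a>m$ they all have the same $m$-jet at $0$. Jets of order one do not suffice in general. If $\ell=2$ and $\Phi(u)=2u$, $\Phi(w)=4w$ on $\mathbb{Z}[u,w]$, the relation $4=2\cdot2$ between the multipliers at the origin allows the maps $u\mapsto u$, $w\mapsto w+cu^2$, which commute with $\Phi$ and have the same $1$-jet. Here $m_0=2$.
\end{remark}

\subsection*{Centralizers}
The map $\rho$ is a faithful finite-dimensional representation of $\mathcal{M}$, so commutation in $\mathcal{M}$ can be tested on matrices. Commuting with infinitely many matrices is equivalent to commuting with finitely many of them.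

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Enlarge $N_0$ so that the statement in (H3) holds for all primes $q\ge N_0$. For $p\in T$, $p\ge N_0$, the operator $\psi^p$ commutes with $\Phi$, so $\psi^p\in\mathcal{M}$ by Lemma~\ref{lem:orbit}. For $N\ge N_0$ let
\[
Z_N=\bigl\{z\in\operatorname{End}_C(\mathcal{J}):\ z\rho(\psi^p)=\rho(\psi^p)z\ \text{ for all }p\in T,\ N_0\le p\le N\bigr\}.
\]
The $Z_N$ form a decreasing sequence of subspaces of a finite-dimensional vector space. So there is $N\ge\max(N_0,\ell)$ with $Z_{N'}=Z_N$ for all $N'\ge N$.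

Let $\Psi'$ be a $T$-family with $\psi'^p=\psi^p$ for all $p\in T$, $p\le N$. Let $q\in T$, $q>N$, and put $g=\psi^q$, $g'=\psi'^q$. Since $\ell\le N$, the map $g'$ commutes with $\psi'^\ell=\psi^\ell$, hence with $\Phi$, and $g'\in\mathcal{M}$ by Lemma~\ref{lem:orbit}. It commutes with $\psi'^p=\psi^p$ for $p\in T$, $N_0\le p\le N$, so $\rho(g')\in Z_N=Z_q$. In particular $\rho(g')$ commutes with $\rho(g)$, that is, $\rho(gg')=\rho(g'g)$. By Lemma~\ref{lem:jets}, $gg'=g'g$. Both $g$ and $g'$ are Frobenius lifts at $q$, so $g=g'$ by (H3). Hence $\Psi'=\Psi$.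
\end{proof}

\section{Attracting periodic points and polynomial rings}\label{sec:attracting}

It remains to find points that satisfy (H1). The derivative of a Frobenius lift $F$ at $\ell$ is divisible by $\ell$, so every $\ell$-adically integral periodic point of $F$ is attracting. Modulo $\ell$ every point with values in a finite field is periodic, since $F$ acts on it as the Frobenius automorphism. The first lemma lifts such a point to a periodic point in characteristic $0$. The second chooses the residue class so that the multipliers are nonzero.

For $\kappa=\mathbb{F}_{\ell^k}$ let $W=W(\kappa)\subset C$ be the ring of integers of the unramified extension of $\mathbb{Q}_\ell$ of degree $k$. It is a complete discrete valuation ring with maximal ideal $\ell W$ and residue field $\kappa$. It has an automorphism $\sigma$ with $\sigma(w)\equiv w^\ell\bmod\ell W$ and $\sigma^k=\mathrm{id}$.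

\begin{lemma}\label{lem:lift}
Let $F$ be a Frobenius lift at $\ell$ on a ring $R$, and let $a\colon R\to\kappa$ be a homomorphism that has some lift $R\to W$. Then there is a unique lift $P\colon R\to W$ of $a$ with $PF=\sigma P$.
\end{lemma}

\begin{proof}
Give the nonempty set of lifts of $a$ the metric in which $P,P'$ have distance at most $\ell^{-m}$ if and only if $P\equiv P'\bmod\ell^m$. It is complete, since a uniform limit of ring homomorphisms that lift $a$ is again one. Put $\theta(P)=\sigma^{-1}PF$. For $r\in R$ write $F(r)=r^\ell+\ell r'$. Then $PF(r)\equiv P(r)^\ell\equiv\sigma P(r)\bmod\ell$, so $\theta(P)$ is a lift of $a$. If $P\equiv P'\bmod\ell^m$ with $m\ge1$, then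
\[
PF(r)-P'F(r)=\bigl(P(r)^\ell-P'(r)^\ell\bigr)+\ell\bigl(P(r')-P'(r')\bigr)\in\ell^{m+1}W ,
\]
the first term by the binomial expansion used in the proof of Lemma~\ref{lem:oneprime}(b). So $\theta$ is a contraction and has a unique fixed point.
\end{proof}

From $PF=\sigma P$ we get $PF^i=\sigma^iP$ for all $i$, and so $PF^k=P$. For $F(x)=x^\ell$ on $\mathbb{Z}[x]$, the element $w=P(x)$ satisfies $w^{\ell^k}=w$: it is $0$ or the root of unity that lifts $a(x)$.

We state the second lemma so that it also serves Theorem~\ref{thm:reduced}. A \emph{chart} of a finitely generated ring $R$ consists of elements $f,t_1,\dots,t_n\in R$, $n\ge0$, such that $A=R[1/f]$ has the following properties: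
\begin{enumerate}
\item[(C1)] $A$ is a domain of characteristic $0$, the images of $t_1,\dots,t_n$ form a transcendence basis of $L=\operatorname{Frac}A$ over $\mathbb{Q}$, and $\Omega_A$ is free with basis $dt_1,\dots,dt_n$;
\item[(C2)] $A/qA$ is reduced for every prime $q$;
\item[(C3)] every homomorphism from $A$ to a finite field $\kappa$ lifts to a homomorphism $A\to W(\kappa)$.
\end{enumerate}
The \emph{kernel} of the chart is the prime ideal $\mathfrak{p}=\ker(R\to A)$, and a prime $q$ is \emph{good} for the chart if $qA\ne A$. For $R=\mathbb{Z}[x_1,\dots,x_n]$, the elements $f=1$, $t_i=x_i$ form a chart with $A=R$ and $\mathfrak{p}=0$, and all primes are good. For Theorem~\ref{thm:main} only this chart is needed. Recall Krull's intersection theorem: if $I$ is a proper ideal of a Noetherian ring that is a domain or a local ring, then $\bigcap_mI^m=0$.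

\begin{lemma}\label{lem:attracting}
Let $(f,t_1,\dots,t_n)$ be a chart of $R$ with kernel $\mathfrak{p}$, let $\ell$ be a good prime, and let $F$ be a Frobenius lift at $\ell$ on $R$ with $F^{-1}(\mathfrak{p})=\mathfrak{p}$. Then there are $k\ge1$ and a point $P\colon R\to C$ such that $P(f)\neq0$, $PF^k=P$, and every multiplier $\alpha$ of $F^k$ at $P$ satisfies $\alpha\ne0$ and $v(\alpha)\ge1$.
\end{lemma}

\begin{proof}
\emph{The Jacobian matrix.} Write $F(t_i)=t_i^\ell+\ell s_i$ with $s_i\in R$. In $\Omega_A$,
\[
dF(t_i)=\ell\,\bigl(t_i^{\ell-1}dt_i+ds_i\bigr)=\sum_jJ_{ij}\,dt_j ,\qquad J_{ij}\in\ell A .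
\]
For the polynomial ring, $J=\operatorname{Jac}(F)$. By hypothesis $F$ induces an injective endomorphism of $R/\mathfrak{p}\subset L$. So the images of $F(t_1),\dots,F(t_n)$ in $L$ are algebraically independent: an integral relation $H(F(t))=0$ gives $F(H(t))=0$, so $H(t)=0$ and $H=0$. They form a transcendence basis of $L$, so the $dF(t_i)$ form a basis of $\Omega_L=\Omega_A\otimes_AL$ by (D5). Hence $\det J\neq0$.

\emph{The residue class.} The determinant vanishes modulo $\ell$ when $n\geq 1$, so we first remove the power of $\ell$. By Krull's theorem $\det J=\ell^eb$ with $b\in A\setminus\ell A$. By (C2) the class of $b$ in $A/\ell A$ is not nilpotent, so $(A/\ell A)[1/b]$ is a nonzero finitely generated $\mathbb{F}_\ell$-algebra. By the Nullstellensatz its quotient by a maximal ideal is a finite field $\kappa=\mathbb{F}_{\ell^k}$. This gives $a\colon A\to\kappa$ with $a(b)\ne0$. By (C3) the composite $R\to A\to\kappa$ lifts to $W=W(\kappa)$, and Lemma~\ref{lem:lift} gives a lift $P\colon R\to W$ with $PF=\sigma P$. Since $a(f)\ne0$, $P(f)$ is a unit of $W$. So $P$ extends to a homomorphism $P\colon A\to W$,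 which lifts $a$, and $P(b)\in W^\times$.

\emph{The multipliers.} For each $m$ the point $\sigma^mP$ extends to $A$, so by (D3) and (C1) the module $\Omega_R\otimes_{\sigma^mP}W=\Omega_A\otimes_{\sigma^mP}W$ is free on the $dt_j$. Since $(\sigma^mP)F=\sigma^{m+1}P$, (D2) gives maps
\[
F^*\colon\Omega_R\otimes_{\sigma^{m+1}P}W\longrightarrow\Omega_R\otimes_{\sigma^mP}W\qquad(0\le m<k)
\]
with matrices $\sigma^mP(J)$, and their composite is the endomorphism $(F^k)^*$ of $\Omega_R\otimes_PW$. Its matrix $M$ is the product of the $\sigma^mP(J)$. Therefore $M$ has entries in $\ell W$ and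
\[
\det M=\prod_{m=0}^{k-1}\ell^e\,\sigma^m\bigl(P(b)\bigr)\neq0 .
\]
The eigenvalues of $\ell^{-1}M$ are roots of a monic polynomial over $W$, so they have valuation at least $0$. Hence the eigenvalues $\alpha$ of $M$ satisfy $\alpha\neq0$ and $v(\alpha)\ge1$.
\end{proof}

\begin{example}\label{ex:psik}
Let $n=2$ and let $F$ be the operator at $p=2$ of one of the structures of Section~\ref{sec:lower}: $F(x)=x^2$, $F(y)=y^2-2x^c$ with $c\ge2$. Then $J$ is triangular with diagonal entries $2x,2y$, so $b=xy$, and we may take $\kappa=\mathbb{F}_2$, $a(x)=a(y)=1$. The point $P$ is the odd solution of $x^2=x$, $y^2-2x^c=y$ in $\mathbb{Z}_2$, namely $(1,-1)$. The multipliers are $2$ and $-2$.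
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R=\mathbb{Z}[x_1,\dots,x_n]$, let $T$ be the set of all primes, and let $\Psi$ be a structure on $R$. Take $\ell=2$ and $F=\psi^2$. By Lemma~\ref{lem:oneprime}(a), $F$ is injective, so Lemma~\ref{lem:attracting} applies to the chart $f=1$, $t_i=x_i$ and gives $k$ and a point $P$ that satisfy (H1) with $s=1$. The ideal $\mathfrak{m}_P$ of $C[x_1,\dots,x_n]$ is generated by the $x_i-P(x_i)$, and a nonzero polynomial of degree $d$ does not lie in $\mathfrak{m}_P^{d+1}$; since $R\subset R_C$, (H2) holds. Condition (H3) is Lemma~\ref{lem:oneprime}(b). By Proposition~\ref{prop:criterion}, $\Psi$ is finitely determined, which is the second assertion. By Lemma~\ref{lem:count} there are at most countably many structures on $R$, hence at most countably many isomorphism classes. By Proposition~\ref{prop:lower} there are infinitely many classes when $n\ge2$.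
\end{proof}

\section{Reduced rings}\label{sec:reduced}

Let $R$ be as in Theorem~\ref{thm:reduced}. There are two difficulties. The ring may have several irreducible components and singularities, so we need a chart and an attracting point on each component. And Lemma~\ref{lem:oneprime} is available neither for $R$, whose reduction modulo $q$ we have not controlled, nor directly for $A=R[1/f]$, on which a Frobenius lift $G$ of $R$ need not act because $G(f)$ need not be a unit. The second difficulty disappears after $q$-adic completion, since $G(f)$ is a unit modulo $q$.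

\begin{lemma}\label{lem:charts}
Let $R\neq0$ be finitely generated, reduced and $\mathbb{Z}$-torsion-free, and let $\mathfrak{p}$ be a minimal prime of $R$. Then $R$ has a chart with kernel $\mathfrak{p}$, and all but finitely many primes are good for it.
\end{lemma}

\begin{proof}
The Noetherian ring $R$ has finitely many minimal primes, and their intersection is $0$ because $R$ is reduced. Let $e$ be a product of elements $e'\in\mathfrak{p}'\setminus\mathfrak{p}$, one for each minimal prime $\mathfrak{p}'\ne\mathfrak{p}$. Then $e\notin\mathfrak{p}$, and $e\mathfrak{p}=0$ since $e\mathfrak{p}$ lies in every minimal prime. If $\mathfrak{p}$ contained an integer $N\neq0$, then $Ne=0$ would contradict torsion-freeness. So $D=R/\mathfrak{p}$ is a finitely generated domain of characteristic $0$. Let $L$ be its field of fractions and $\bar e\neq0$ the image of $e$.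

\emph{A hypersurface model of $D$.} Among ring generators $r_1,\dots,r_c$ of $D$ choose a transcendence basis $t_1,\dots,t_n$ of $L$ over $\mathbb{Q}$. The extension $L/\mathbb{Q}(t)$ is finite and separable. In the primitive element theorem, $\alpha+z\beta$ generates $E(\alpha,\beta)$ over the base field $E$ for all but finitely many $z\in E$, so integers $z$ can be used, and $L=\mathbb{Q}(t)(y)$ for an integral linear combination $y\in D$ of the $r_i$. Let $\mu\in\mathbb{Z}[t][Y]$ be a primitive polynomial proportional to the minimal polynomial of $y$ over $\mathbb{Q}(t)$, and let $\mu'=\partial\mu/\partial Y$. By Gauss's lemma $\mathbb{Z}[t][y]\cong\mathbb{Z}[t][Y]/(\mu)$, and $\mu'(y)\neq0$ by separability. Each $r_i$ lies in $\mathbb{Q}(t)[y]$, so there is $h\in\mathbb{Z}[t]$, $h\neq0$, with $D[1/h]=\mathbb{Z}[t][y][1/h]$. Write $h^N\bar e=w(y)$ with $w\in\mathbb{Z}[t][Y]$, and put $H=h\mu'w$. Let $f\in R$ be the product of $e$ and a lift of $h\mu'(y)$. Then $f\notin\mathfrak{p}$ and $f\mathfrak{p}=0$, so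
\[
A=R[1/f]=D\bigl[1/(\bar e\,h\,\mu'(y))\bigr]=\mathbb{Z}[t][Y][1/H]/(\mu)\subset L ,
\]
and $\ker(R\to A)=\mathfrak{p}$. Lift the $t_i$ to $R$. We check the three conditions.

(C1) The module $\Omega_A$ is the quotient of the free module on $dt_1,\dots,dt_n,dY$ by the relation $\mu'\,dY+\sum_j(\partial\mu/\partial t_j)\,dt_j=0$, and $\mu'$ is a unit of $A$. So $\Omega_A$ is free on the $dt_j$.

(C2) Denote reduction modulo $q$ by a bar. If $\bar H=0$, then $A/qA=0$. Otherwise $\bar\mu'\neq0$, so $\bar\mu\ne0$. If $\pi$ is irreducible in $\mathbb{F}_q[t][Y]$ and $\pi^2$ divides $\bar\mu$, then $\pi$ divides $\bar\mu'$, hence $\bar H$. So in the unique factorization domain $\mathbb{F}_q[t][Y][1/\bar H]$ the element $\bar\mu$ is a unit times a product of pairwise non-associate primes, and the quotient $A/qA$ is reduced.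

(C3) Given $a\colon A\to\kappa$, choose lifts $w_j\in W(\kappa)$ of the $a(t_j)$. Since $a(\mu'(y))\neq0$, the element $a(y)$ is a simple root of the reduction of $\mu(w_1,\dots,w_n,Y)$. By Hensel's lemma it lifts to a root $\eta\in W(\kappa)$. The element $H(w_1,\dots,w_n,\eta)$ reduces to $a(H(y))\ne0$, so it is a unit, and $t_j\mapsto w_j$, $Y\mapsto\eta$ defines a lift of $a$.

\emph{Good primes.} By the Nullstellensatz, the nonzero finitely generated $\mathbb{Q}$-algebra $A\otimes\mathbb{Q}$ maps to a number field $K'$. The image of $A$ lies in $\mathcal{O}_{K'}[1/n']$ for some integer $n'\ge1$. If $qA=A$, then $1/q\in\mathcal{O}_{K'}[1/n']\cap\mathbb{Q}=\mathbb{Z}[1/n']$, so $q$ divides $n'$.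
\end{proof}

\begin{lemma}\label{lem:completion}
Let $(f,t_1,\dots,t_n)$ be a chart of $R$ with kernel $\mathfrak{p}$, and let $q$ be a good prime.
\begin{enumerate}
\item[(a)] Every Frobenius lift $G$ at $q$ on $R$ satisfies $G^{-1}(\mathfrak{p})=\mathfrak{p}$.
\item[(b)] Two commuting Frobenius lifts $G,G'$ at $q$ on $R$ agree modulo $\mathfrak{p}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\hat A=\varprojlim A/q^mA$. It is $q$-adically complete and separated, and $\hat A/q^m\hat A=A/q^mA$. It is $q$-torsion-free: if $z=(z_m)_m$ has $qz=0$ and $\tilde z\in A$ represents $z_{m+1}$, then $q\tilde z\in q^{m+1}A$, so $\tilde z\in q^mA$ and $z_m=0$. With (C2), $\hat A$ satisfies the hypotheses of Lemma~\ref{lem:oneprime}. By Krull's theorem $A\to\hat A$ is injective, so the natural map $\iota\colon R\to\hat A$ has kernel $\mathfrak{p}$.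

Let $G$ be a Frobenius lift at $q$ on $R$. The element $\iota G(f)\equiv\iota(f)^q$ is a unit modulo $q$, hence a unit of the complete ring $\hat A$. So $\iota G$ extends to $A\to\hat A$, and by passing to the quotients modulo $q^m$ to an endomorphism $\hat G$ of $\hat A$ with $\hat G\iota=\iota G$. An endomorphism of $\hat A$ is determined by its composite with $\iota$: this composite determines it on $A$, and an endomorphism preserves each $q^m\hat A$, while $\hat A=A+q^m\hat A$. The endomorphisms of $\hat A/q\hat A=(R/qR)[1/f]$ induced by $\hat G$ and by $z\mapsto z^q$ agree on the image of $R$, hence everywhere. So $\hat G$ is a Frobenius lift at $q$.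

(a) By Lemma~\ref{lem:oneprime}(a), $\hat G$ is injective. So $G(r)\in\mathfrak{p}$ if and only if $\hat G\iota(r)=0$, if and only if $r\in\mathfrak{p}$.

(b) We have $\hat G\hat G'\iota=\iota GG'=\iota G'G=\hat G'\hat G\iota$, so $\hat G$ and $\hat G'$ commute. By Lemma~\ref{lem:oneprime}(b) they are equal, and $\iota G=\iota G'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduced}]
The families in the theorem are the $T$-families. By Lemma~\ref{lem:count} it suffices to show that each is finitely determined. This is trivial if $R=0$ or $T$ is finite, so let $R\ne0$ and $T$ infinite. Let $\mathfrak{p}_1,\dots,\mathfrak{p}_s$ be the minimal primes, so that $\bigcap_i\mathfrak{p}_i=0$. Choose charts with these kernels as in Lemma~\ref{lem:charts}, with elements $f_i$ and rings $A_i=R[1/f_i]$. All but finitely many primes are good for all $s$ charts. For such primes Lemma~\ref{lem:completion}(b) shows that commuting Frobenius lifts agree modulo every $\mathfrak{p}_i$, hence are equal. This is (H3).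

Let $\Psi$ be a $T$-family. Since $T$ is infinite, it contains a prime $\ell$ that is good for all charts. Put $F=\psi^\ell$. By Lemma~\ref{lem:completion}(a), Lemma~\ref{lem:attracting} applies to each chart and gives $k_i$ and $P_i\colon R\to C$ with $P_i(f_i)\neq0$. Let $k$ be a common multiple of the $k_i$ and $\Phi=F^k$. Then $P_i\Phi=P_i$, and the multipliers of $\Phi$ at $P_i$ are the $(k/k_i)$-th powers of those of $F^{k_i}$. So (H1) holds.

For (H2), let $r\in R$ have image in $\mathfrak{m}_{P_i}^m$ for all $i$ and $m$. Fix $i$, and let $B_i$ be the localization of the Noetherian ring $R_C$ at $\mathfrak{m}_{P_i}$. By Krull's theorem for the local ring $B_i$, the image of $r$ in $B_i$ is zero. As $P_i(f_i)\neq0$, the element $f_i$ is a unit of $B_i$, so $B_i$ is a localization of $A_i\otimes C$, which is flat over $A_i$ because $C$ is flat over $\mathbb{Z}$. Thus $B_i$ is a nonzero flat algebra over the domain $A_i$. A nonzero element of $A_i$ acts injectively on $B_i$ and so has nonzero image. Hence $r$ maps to $0$ in $A_i$, that is, $r\in\mathfrak{p}_i$. This holds for all $i$, so $r=0$.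

Proposition~\ref{prop:criterion} shows that $\Psi$ is finitely determined. The last assertion of the theorem is the case where $T$ is the set of all primes, because the $\psi^p$ determine a $\lambda$-structure on a torsion-free ring.
\end{proof}

\begin{remark}\label{rem:torsion}
Torsion-freeness cannot be dropped. For $R=\mathbb{F}_4$ and $T$ the set of odd primes, $pR=R$ for $p\in T$, so each $\psi^p$ may be either of the two automorphisms of $\mathbb{F}_4$, and there are $2^{\aleph_0}$ families. The next section treats the other two hypotheses.
\end{remark}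

\section{Two rings with $2^{\aleph_0}$ structures}\label{sec:continuum}

Both rings in Theorem~\ref{thm:continuum} are countable and torsion-free. A countable ring has at most $\aleph_0^{\aleph_0}$ endomorphisms, so there are at most $(\aleph_0^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ structures. We have to find $2^{\aleph_0}$ pairwise non-isomorphic ones.

\begin{proof}[Proof of Theorem~\ref{thm:continuum}\textup{(i)}]
An endomorphism of $\mathbb{Z}[\varepsilon]/(\varepsilon^2)$ sends $\varepsilon$ to an element of square zero. Since $(a+c\varepsilon)^2=a^2+2ac\varepsilon$, the endomorphisms are the maps $\varepsilon\mapsto c\varepsilon$, $c\in\mathbb{Z}$. They all commute, and the automorphisms are those with $c=\pm1$. Since $\varepsilon^p=0$, the map $\varepsilon\mapsto c\varepsilon$ is a Frobenius lift at $p$ if and only if $p\mid c$. So structures correspond to sequences $(c_p)_p$ with $c_p\in p\mathbb{Z}$, and there are $2^{\aleph_0}$ such sequences. Conjugation by an automorphism changes no $\psi^p$, so different sequences give non-isomorphic structures.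
\end{proof}

If $c_\ell\neq0$, the point $\varepsilon\mapsto0$ has the single multiplier $c_\ell$ for $\psi^\ell$ and its ideal has square zero, so (H1) and (H2) hold. Only (H3) fails.

For the ring $\mathbb{Z}[x_1,x_2,\dots]$ counting is not enough, because the permutations of the indeterminates already give $2^{\aleph_0}$ automorphisms. We need an invariant that takes $2^{\aleph_0}$ values. We build structures from the rings $\Lambda_m$ of Example~\ref{ex:symmetric}, and recover the numbers $m$ from the action of the Adams operations on the cotangent space at a common fixed point that can be singled out intrinsically.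

For an infinite set $S$ of primes let $R_S=\bigotimes_{m\in S}\Lambda_m$, the polynomial ring in the elements $e_i^{(m)}$, $m\in S$, $1\le i\le m$, with $\psi^p$ acting on each factor as in Example~\ref{ex:symmetric}. These are commuting endomorphisms, and they are Frobenius lifts since the congruence holds on the generators. Numbering the generators identifies $R_S$ with $\mathbb{Z}[x_1,x_2,\dots]$. An \emph{invariant augmentation} is a homomorphism $\epsilon\colon R_S\to\mathbb{Z}$ with $\epsilon\psi^p=\epsilon$ for all $p$. For such $\epsilon$ let $I=\ker\epsilon$ and $V_\epsilon=(I/I^2)\otimes\mathbb{Q}$, with the induced action of the $\psi^p$. The map $\epsilon_0$ that sends all $e_i^{(m)}$ to $0$ is evaluation at $u_1=\dots=u_m=0$ on each factor, so it is an invariant augmentation. An operator on a vector space is \emph{locally nilpotent} if each vector is killed by some power of it.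

\begin{lemma}\label{lem:augment}
\textup{(a)} The space $V=V_{\epsilon_0}$ has the basis $e_i^{(m)}$, $m\in S$, $1\le i\le m$, and in $V$
\[
\psi^pe_i^{(m)}=(-1)^{(p-1)i}\,p\,e_{pi}^{(m)},\qquad\text{where } e^{(m)}_{j}=0\text{ for }j>m .
\]
\textup{(b)} The augmentation $\epsilon_0$ is the only invariant augmentation $\epsilon$ such that $\psi^2$ is locally nilpotent on $V_\epsilon$.
\end{lemma}

\begin{proof}
(a) The ideal $I=\ker\epsilon_0$ is generated by the indeterminates $e_i^{(m)}$, which gives the basis. Fix $m$ and let $p_r=u_1^r+\dots+u_m^r\in\Lambda_m\cap I$. In Newton's identity $p_r-e_1p_{r-1}+\dots+(-1)^{r-1}e_{r-1}p_1+(-1)^rre_r=0$ the middle terms lie in $I^2$, so $p_r=(-1)^{r-1}re_r$ in $V$ for all $r\ge1$. From $\psi^pp_i=p_{pi}$ we get $(-1)^{i-1}i\,\psi^pe_i=(-1)^{pi-1}pi\,e_{pi}$, which is the formula.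

(b) By (a), $(\psi^2)^te_i^{(m)}=0$ as soon as $2^ti>m$, so $\psi^2$ is locally nilpotent on $V$. Let $\epsilon$ be any invariant augmentation, and fix $m\in S$. Let $z_1,\dots,z_m\in\overline{\mathbb{Q}}$ be the roots, with multiplicity, of $Y^m+\sum_{i=1}^m(-1)^i\epsilon(e_i^{(m)})Y^{m-i}$. On $\Lambda_m$ the map $\epsilon$ is evaluation at $(z_1,\dots,z_m)$, and $\epsilon\psi^p$ is evaluation at $(z_1^p,\dots,z_m^p)$. The two tuples have the same elementary symmetric functions, so they agree as multisets. Thus $z\mapsto z^p$ maps the finite set of values onto itself and permutes it, so $z_i^{p^r}=z_i$ for some $r\ge1$. A nonzero $z_i$ is therefore a root of unity of order dividing $p^r-1$, hence prime to $p$. This holds for every prime $p$, so the order is $1$, and all $z_i$ lie in $\{0,1\}$.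

If $\epsilon\neq\epsilon_0$, then for some $m$ exactly $j\ge1$ of the $z_i$ equal $1$. We move one of them. Define $\eta\colon R_S\to\mathbb{Z}[z]$ on $\Lambda_m$ by evaluation at $(z,1,\dots,1,0,\dots,0)$, with $j-1$ ones, and by $\epsilon$ on the other factors. Give $\mathbb{Z}[z]$ the power structure. Then $\eta\psi^p=\psi^p\eta$: on $\Lambda_m$ both sides are evaluation at $(z^p,1,\dots,1,0,\dots,0)$, and on the other factors both are $\epsilon$. At $z=1$ the map $\eta$ specializes to $\epsilon$, so $\eta(I)\subset(z-1)$ for $I=\ker\epsilon$. We obtain an equivariant map from $V_\epsilon$ to the line $\bigl((z-1)/(z-1)^2\bigr)\otimes\mathbb{Q}$, which is surjective because $\eta(e_1^{(m)}-j)=z-1$. On this line $\psi^2$ is multiplication by $2$, since $z^2-1=2(z-1)+(z-1)^2$. So no power of $\psi^2$ kills the class of $e_1^{(m)}-j$ in $V_\epsilon$.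
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:continuum}\textup{(ii)}]
There are $2^{\aleph_0}$ infinite sets of primes, so it suffices to recover $S$ from the isomorphism class of $(R_S,(\psi^p)_p)$. A ring isomorphism $R_S\to R_{S'}$ that intertwines the $\psi^p$ matches invariant augmentations and their spaces $V_\epsilon$. By Lemma~\ref{lem:augment}(b) it matches the two augmentations $\epsilon_0$. So $V$ with its operators $\psi^p$ is an invariant, and we recover $S$ from it.

Let $V'=\sum_p\psi^pV$. By Lemma~\ref{lem:augment}(a), $V'$ is contained in the span of the $e_i^{(m)}$ with $i\ge2$. It equals this span: if $2\le i\le m$ and $p$ is a prime factor of $i$, then $e_i^{(m)}=\pm p^{-1}\psi^pe_{i/p}^{(m)}$. So $V/V'$ has as a basis the classes of the $e_1^{(m)}$, $m\in S$. The size of $m$ is measured by the primes $p$ with $\psi^pe_1^{(m)}\ne0$, which are the primes $p\le m$. For a prime $\ell$ let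
\[
U_\ell=\bigcap_{p>\ell}\ker(\psi^p|V),\qquad d_\ell=\dim\bigl(\text{image of }U_\ell\text{ in }V/V'\bigr).
\]
If $m\in S$ and $m\le\ell$, then $e_1^{(m)}\in U_\ell$. Let $m\in S$, $m>\ell$, and let $w\in U_\ell$ have coefficient $c$ at $e_1^{(m)}$. Since $m$ is a prime greater than $\ell$, we have $\psi^mw=0$. The only basis vector whose image under $\psi^m$ involves $e_m^{(m)}$ is $e_1^{(m)}$, so the coefficient of $\psi^mw$ at $e_m^{(m)}$ is $\pm mc$, and $c=0$. Hence $d_\ell=\#\{m\in S:m\le\ell\}$ for every prime $\ell$. These numbers determine $S$.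
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{On adic genus, Postnikov conjugates, and lambda-rings},
\texttt{http://hopf.math.purdue.edu/YauD/adic\_genus2.pdf}.

\bibitem{Wilkerson}
Wilkerson, \emph{Lambda-rings, binomial domains, and vector bundles over $CP(\infty)$}, Comm. Algebra 10 (1982).

\end{thebibliography}
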